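# Paths of invertible commuting tuples of operators

## 1. One operator, one point, and a guess for $n$ operators

Let $H$ be a complex Hilbert space and $L(H)$ the algebra of bounded operators with the norm topology. Start with one invertible operator $A$. Write its polar decomposition $A=u|A|$. The path $u|A|^{1-s}$, $0\le s\le 1$, stays invertible and ends at the unitary $u$. By the Borel functional calculus $u=\exp(ih)$ with $h=h^*$ bounded, and $\exp(i(1-s)h)$ ends at $1$. So the invertible operators on $H$ form an arcwise connected set, whatever the dimension of $H$.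

Now take $n$ commuting operators. One first guesses that the invertible tuples again form an arcwise connected set. To test this we must say what invertible means.

**Definition 1.1 (Koszul complex, invertible tuple).** A tuple $A=(A_1,\dots,A_n)\in L(H)^n$, $n\ge 1$, is commuting if $A_iA_j=A_jA_i$ for all $i,j$. Let $e_1,\dots,e_n$ generate the exterior algebra $\Lambda=\Lambda[e_1,\dots,e_n]$ over $\mathbb C$. The Koszul complex of a commuting tuple $A$ is
$$0\to H\otimes\Lambda^0\xrightarrow{D^0}H\otimes\Lambda^1\xrightarrow{D^1}\cdots\xrightarrow{D^{n-1}}H\otimes\Lambda^n\to0,$$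
$$D^k(x\otimes e_{j_1}\wedge\cdots\wedge e_{j_k})=\sum_{i=1}^nA_ix\otimes e_i\wedge e_{j_1}\wedge\cdots\wedge e_{j_k}.$$
The tuple is invertible (in the sense of J. L. Taylor) if this complex is exact. $I(H)\subset L(H)^n$ is the set of commuting invertible tuples, with the norm topology.

For $n=1$ the complex is $0\to H\xrightarrow{A}H\to0$, so invertible has its usual meaning. For $n=2$ it is
$$0\to H\to H\oplus H\to H\to 0,\qquad x\mapsto(A_1x,A_2x),\qquad (x_1,x_2)\mapsto A_1x_2-A_2x_1 .$$
Exactness says three things: there is no common kernel, $A_1H+A_2H=H$, and $A_1x_2=A_2x_1$ forces $x_i=A_iy$ for some $y$. No single $A_i$ has to be invertible. Let $S$ be the unilateral shift and take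
$$A=(S-\tfrac12,\;S+\tfrac12). \tag{1}$$
Neither entry is surjective. But $A_2-A_1=1$, and Lemma 2.2 below shows that this makes the pair invertible.

For $H=\mathbb C$ a tuple is a point $\mu\in\mathbb C^n$. We shall see in Lemma 2.1 that it is invertible exactly when $\mu\neq0$. So $I(\mathbb C)=\mathbb C^n\setminus\{0\}$, which is connected, and the guess survives the case of a point as well as the case of one operator.

The source of the problem is "Predholm And Invertible Tuples", http://www.math.stonybrook.edu/alumni/1978-Raul-Curto.pdf, and there the guess is a conjecture. Three facts are given with it as known. The set $I(H)$ is arcwise connected when $\dim H<\infty$. For every $H$, so are the set of normal tuples in $I(H)$ (each $A_i$ normal) and the set of doubly commuting tuples in $I(H)$ ($A_iA_j^*=A_j^*A_i$ for $i\ne j$). The guess is right in general: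

**Theorem 1.** For every complex Hilbert space $H$ and every $n\ge1$, $I(H)$ is arcwise connected.

The proof treats all open sets of $\mathbb C^n$ at once. Write
$$\sigma(A)=\{\lambda\in\mathbb C^n:\ A-\lambda\text{ is not invertible}\}$$
for the Taylor spectrum. For $V\subset\mathbb C^n$ open, let
$$I_V(H)=\{A\in L(H)^n\text{ commuting}:\ \sigma(A)\subset V\}$$
with the norm topology. Thus $I(H)=I_{\mathbb C^n\setminus\{0\}}(H)$.

**Theorem 2.** If $V\subset\mathbb C^n$ is open, nonempty and connected, then $I_V(H)$ is arcwise connected for every $H$ (any dimension).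

**Theorem 3.** Let $V\subset\mathbb C^n$ be open and nonempty with connected components $V_c$. For $A\in I_V(H)$ there is a unique decomposition $H=\bigoplus_cH_c$ (finitely many nonzero summands, not necessarily orthogonal) into closed $A$-invariant subspaces with $\sigma(A|_{H_c})\subset V_c$. The function $c\mapsto d_c(A)=\dim H_c$ is locally constant in $A\in I_V(H)$. Two elements of $I_V(H)$ lie in the same arc component iff they have the same function $d$. Hence arc components are open and correspond bijectively to the finitely supported cardinal-valued functions $d$ with $\sum_cd_c=\dim H$. In particular, for $H\neq0$, $I_V(H)$ is arcwise connected iff $V$ is connected.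

Since $\mathbb C^n\setminus\{0\}$ is connected for all $n\ge1$, Theorem 2 implies Theorem 1. "Joined" always means joined by a norm-continuous path in the space under discussion. "Dimension" means the cardinality of an orthonormal basis; it is the same for two Hilbert spaces related by a bounded invertible map, by polar decomposition.

## 2. The Laplacian of a tuple

Exactness of a complex is awkward to perturb. This section turns it into invertibility of one positive operator. Give $\Lambda$ the inner product for which the monomials in the $e_i$ are orthonormal, write $e_i$ also for the operator $e_i\wedge\cdot$, and let $\iota_i=e_i^*$ be contraction. Then $e_j\iota_i+\iota_ie_j=\delta_{ij}$. Put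
$$D_A=\sum_iA_i\otimes e_i\ \text{ on } H\otimes\Lambda,\qquad \Delta_A=D_AD_A^*+D_A^*D_A .$$
Exactness of the complex means $\ker D_A=\operatorname{ran}D_A$.

**Lemma 2.1.** Let $A$ be a commuting tuple.

1. $A$ is invertible iff $\Delta_A$ is invertible. In that case $h=\Delta_A^{-1}D_A^*$ satisfies $D_Ah+hD_A=1$.
2. Invertibility is an open condition among commuting tuples, and $\sigma(A)$ is closed.
3. Let $\mathcal A$ be a C*-algebra containing $1,A_1,\dots,A_n$ and $\rho$ a unital representation of it. If $\Delta_{A-\lambda}\ge c$, then $\Delta_{\rho(A)-\lambda}\ge c$.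
4. For a scalar tuple $\mu$, $\Delta_\mu=|\mu|^2$. If $A$ is diagonal (in some orthonormal basis, all $A_i$ at once) with entries in a compact set $C\subset\mathbb C^n$, then $\sigma(A)\subset C$.

*Proof.* (1) Write $D=D_A$. If the complex is exact, $\operatorname{ran}D=\ker D$ is closed, so $D$ maps $(\ker D)^\perp$ bijectively onto $\operatorname{ran}D$ and is bounded below there. Hence, for some $c>0$, $D^*D\ge c$ on $(\ker D)^\perp$ and $DD^*\ge c$ on $\operatorname{ran}D=\ker D$. These two subspaces span and reduce $\Delta_A$; so $\Delta_A\ge c$. Conversely $D\Delta_A=DD^*D=\Delta_AD$. If $\Delta_A$ is invertible, then $\Delta_A^{-1}$ commutes with $D$ and $Dh+hD=\Delta_A^{-1}(DD^*+D^*D)=1$. So $Dx=0$ gives $x=D(hx)$.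

(2) $\Delta_{A-\lambda}$ depends norm-continuously on $A$ and $\lambda$, and invertibility of an operator is open.

(3) $\Delta_{A-\lambda}\in\mathcal A\otimes L(\Lambda)$, and $\Delta_{\rho(A)-\lambda}=(\rho\otimes\mathrm{id})(\Delta_{A-\lambda})$. A unital representation preserves the inequality.

(4) $\Delta_\mu=\sum_{i,j}\mu_i\bar\mu_j(e_i\iota_j+\iota_je_i)=|\mu|^2$. For a diagonal tuple and $\lambda\notin C$, $\Delta_{A-\lambda}$ is a direct sum of scalars $|\mu-\lambda|^2\ge\operatorname{dist}(\lambda,C)^2>0$. $\square$

**Lemma 2.2.** Let $B$ be a commuting tuple. If bounded operators $b_i$ commute with all $B_j$ and $\sum_iB_ib_i=1$, then $B$ is invertible. In particular $B$ is invertible if some $B_i$ is. Hence $\sigma(A)\subset\{\lambda:|\lambda_i|\le\|A_i\|\ \forall i\}$, and $\sigma(A)$ is compact.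

*Proof.* With $h=\sum_ib_i\iota_i$ we get $D_Bh+hD_B=\sum_{i,j}B_jb_i(e_j\iota_i+\iota_ie_j)=\sum_iB_ib_i=1$, so the complex is exact. If $B_i$ is invertible, take $b_i=B_i^{-1}$ and the other $b_j=0$. If $|\lambda_i|>\|A_i\|$, then $A_i-\lambda_i$ is invertible. $\square$

For the pair (1), take $b_1=-1$, $b_2=1$. Note that a joint eigenvector of $A$ with joint eigenvalue $\mu$ gives $\mu\in\sigma(A)$, since the complex of $A-\mu$ is not exact in degree $0$. Note also that a direct sum of invariant subspaces, orthogonal or not, splits the Koszul complex, so the spectrum of a direct sum is the union of the spectra.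

## 3. Diagonal tuples and matrices, by hand

In this section $V$ is open and connected, and $\lambda_0\in V$.

**Lemma 3.1.** Let $C\subset V$ be compact. There are paths $\gamma_\lambda$, $\lambda\in C$, from $\lambda$ to $\lambda_0$, all inside one compact subset $C'$ of $V$, and equicontinuous. Hence every diagonal tuple with entries in $C$ is joined in $I_V$ to $\lambda_01$.

*Proof.* Cover $C$ by finitely many balls $B_1,\dots,B_m$ with compact closures in $V$ and centers $p_k$, and fix paths $\beta_k$ in $V$ from $p_k$ to $\lambda_0$. For each $\lambda\in C$ choose some $k$ with $\lambda\in B_k$; let $\gamma_\lambda$ run along the segment from $\lambda$ to $p_k$ and then along $\beta_k$. The segments have bounded speed and there are finitely many $\beta_k$, so the family is equicontinuous. Let $C'$ be the union of the closed balls and the images of the $\beta_k$. If the tuple has diagonal entries $\lambda^{(j)}$, the diagonal tuples with entries $\gamma_{\lambda^{(j)}}(s)$ depend norm-continuously on $s$, by equicontinuity, and have spectrum in $C'$ by Lemma 2.1(4). $\square$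

**Proposition 3.2.** Theorem 2 holds when $\dim H<\infty$: every $A\in I_V(H)$ is joined to $\lambda_01$.

*Proof.* Decompose $H=\bigoplus H_\mu$ into joint generalized eigenspaces. Each nonzero $H_\mu$ contains a joint eigenvector, so $\mu\in\sigma(A)\subset V$. On $H_\mu$ we have $A=\mu+N_\mu$ with commuting nilpotents $N_{\mu,i}$. For $\lambda\ne\mu$ some $\mu_i-\lambda_i+tN_{\mu,i}$ is invertible, so by Lemma 2.2 the tuple $\mu+tN_\mu$ has spectrum in $\{\mu\}$. Let $t$ go from $1$ to $0$, and then move each $\mu$ to $\lambda_0$ along a path in $V$. $\square$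

## 4. Where the functional calculus stops: a spectrum that is a sphere

For general $A$ one would move the spectrum by functions of $A$. The simplest functions are affine. If $0\le s<1$ and $p\in\mathbb C^n$, then $(1-s)A+sp-\lambda=(1-s)\bigl(A-\tfrac{\lambda-sp}{1-s}\bigr)$, so the spectrum of $(1-s)A+sp$ is $(1-s)\sigma(A)+sp$. If $\sigma(A)$ lies in a ball inside $V$ with center $p$, this path joins $A$ to the scalar $p$. For the pair (1) we can even contract the shift: $((1-s)S-\frac12,(1-s)S+\frac12)$ is a path in $I(H)$, because the difference of the entries is always $1$, and it ends at a scalar.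

More generally one could look for maps $\varphi_s$, holomorphic near $\sigma(A)$, with values in $V$, depending continuously on $s$, with $\varphi_0=\mathrm{id}$ and $\varphi_1$ constant, and use the path $\varphi_s(A)$. This plan stops for a topological reason. Let $V=\mathbb C^n\setminus\{0\}$ and let $A$ be diagonal with entries dense in the unit sphere $S^{2n-1}$. Then $\sigma(A)=S^{2n-1}$: it contains each entry, is closed, and lies in the sphere by Lemma 2.1(4). The maps $\varphi_s$ would contract the inclusion $S^{2n-1}\subset\mathbb C^n\setminus\{0\}$ to a constant, which is impossible; for $n=1$ the winding number would jump from $1$ to $0$.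

Yet this diagonal $A$ is joined to a scalar by Lemma 3.1. There the spectrum was cut into small pieces, and each piece was moved on its own. Cutting needs invariant subspaces with invariant complements, and a general operator does not have them. The shift $S$, seen as multiplication by $z$ on the Hardy space $H^2$ of the disc, has none. Indeed, let $E$ be idempotent with $ES=SE$, and put $f=E1$. Then $Ep=pf$ for polynomials $p$. Taking polynomials $p_k\to f$ in $H^2$, we have $Ef=\lim p_kf$ in $H^2$, and pointwise in the disc this limit is $f^2$. So $f=E1=E^21=Ef=f^2$, whence $f\equiv0$ or $f\equiv1$, and $E\in\{0,1\}$.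

The way out has two parts. First, complements are not needed: for the purpose of paths, an exact sequence $0\to X\to Y\to Z\to 0$ of tuples is as good as a direct sum (Lemma 5.4). Second, an arbitrary $A$ can be built by finitely many exact sequences out of function spaces on a neighborhood of $\sigma(A)$, with multiplication by the coordinates $z_1,\dots,z_n$. On such function spaces the neighborhood can be cut, with smooth cutoff functions, into pieces lying in small balls, and on a small ball the affine path works.

## 5. Exact sequences of tuples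

Fix an open nonempty $V\subset\mathbb C^n$.

**Definition 5.1.** A module is $X=(K,B)$ with $K$ a Hilbert space (possibly $0$) and $B\in I_V(K)$. Module maps are bounded intertwiners. For modules of equal dimension write $X\simeq Y$ if for some unitary $u:K_X\to K_Y$ the tuples $uB_Xu^*$ and $B_Y$ are joined in $I_V(K_Y)$. We write $\cong$ for unitary equivalence.

"Some unitary" may be replaced by "every unitary". If $u'$ is another one, then $w=u'u^*$ is a unitary on $K_Y$, $w=\exp(ih)$ with $h=h^*$ bounded, and conjugating $uB_Xu^*$ by $\exp(ish)$ joins it to $u'B_Xu'^*$. So $\simeq$ is an equivalence relation. It is compatible with $\oplus$, because the spectrum of a direct sum is the union of the spectra.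

**Lemma 5.2 (two out of three).** Let $0\to X\to Y\to Z\to0$ be an exact sequence of Hilbert spaces with commuting tuples and bounded intertwiners. If two of the three spectra lie in $V$, so does the third.

*Proof.* Let $\lambda\notin V$. Tensoring with $\Lambda$ gives a short exact sequence of the Koszul complexes of the tuples shifted by $\lambda$. In the long exact cohomology sequence two of the three cohomologies vanish, so the third does. $\square$

**Lemma 5.3 (similarity).** Similar modules are $\simeq$.

*Proof.* Let $gB=B'g$ with $g$ bounded and invertible, and $g=u|g|$. The tuples $|g|^sB|g|^{-s}$, $0\le s\le1$, are similar to $B$, so they have the same spectrum, and they depend norm-continuously on $s$. Conjugating by $u$, we get a path from $uBu^*$ to $u|g|B|g|^{-1}u^*=gBg^{-1}=B'$. $\square$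

**Lemma 5.4 (extensions).** If $0\to X\to Y\to Z\to0$ is an exact sequence of modules, then $Y\simeq X\oplus Z$.

*Proof.* The image $K'$ of $K_X$ is the kernel of $Y\to Z$, so it is closed, and it is invariant. With respect to $K_Y=K'\oplus K'^\perp$,
$$B_Y=\begin{pmatrix}B'&C\\0&B''\end{pmatrix}.$$
By the open mapping theorem $B'$ is similar to $B_X$, and $B''$, which is the tuple on $K_Y/K'\cong K'^\perp$, is similar to $B_Z$. For $0<t\le1$ the tuple $\begin{pmatrix}B'&tC\\0&B''\end{pmatrix}$ is the conjugate of $B_Y$ by $\operatorname{diag}(t,1)$, so its spectrum is $\sigma(B_Y)\subset V$. As $t\to0$ it converges to $B'\oplus B''$, which has spectrum in $V$. This is a path in $I_V(K_Y)$, and $B'\oplus B''\simeq B_X\oplus B_Z$ by Lemma 5.3. $\square$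

*Example.* Let $n=1$, let $V$ contain the closed unit disc, and let $U$ be the bilateral shift $Ue_k=e_{k+1}$ on $\ell^2(\mathbb Z)$. The span of the $e_k$ with $k\ge0$ is invariant, with restriction the shift $S$; on the quotient, spanned by the $e_k$ with $k<0$, we get $e_{-1}\mapsto0$ and $e_k\mapsto e_{k+1}$ otherwise, which is $S^*$. So $U\simeq S\oplus S^*$. The two are not similar, because $S^*$ has a kernel and $U$ has none.

## 6. Stable classes, and what has to be shown

Let $V$ be connected, fix $\lambda_0\in V$, let $\kappa=\dim H$ be infinite, and let $\mathbf E$ be the module $\lambda_01$ on a space of dimension $\kappa$. Then $\mathbf E\oplus\mathbf E\cong\mathbf E$.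

**Definition 6.1.** For modules $X,Y$ of dimension $\le\kappa$ write $[X]=[Y]$ if $X\oplus\mathbf E\simeq Y\oplus\mathbf E$. Put $[X]+[Y]=[X\oplus Y]$ and $0=[0]=[\mathbf E]$.

The two descriptions of $0$ agree since $\mathbf E\oplus\mathbf E\cong 0\oplus\mathbf E$. The sum is well defined: if $[X]=[X']$ and $[Y]=[Y']$, then $X\oplus Y\oplus\mathbf E\cong(X\oplus\mathbf E)\oplus(Y\oplus\mathbf E)\simeq(X'\oplus\mathbf E)\oplus(Y'\oplus\mathbf E)\cong X'\oplus Y'\oplus\mathbf E$. It is commutative and associative with identity $0$. By Lemmas 5.3 and 5.4,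
$$\text{similar modules have equal classes, and } [Y]=[X]+[Z]\ \text{ for exact } 0\to X\to Y\to Z\to0. \tag{2}$$
Cancellation will not be used. For example, if $X$ is finite dimensional, then $X$ is joined to $\lambda_01$ by Proposition 3.2, so $X\oplus\mathbf E\simeq\mathbf E$ and $[X]=0$.

Theorem 2 for infinite-dimensional $H$ will follow from two statements about an arbitrary $A\in I_V(H)$:
$$[A]=0,\ \text{ that is, } A\oplus\mathbf E\simeq\mathbf E \quad\text{(Proposition 11.1)};\qquad A\simeq A\oplus\mathbf E\quad\text{(Proposition 12.2)}.$$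
Sections 7 to 11 prove the first, Section 12 the second.

## 7. A Dolbeault–Koszul complex

In Sections 7 to 9, $V$ is any nonempty open set, $H$ any Hilbert space and $A\in I_V(H)$. We want function spaces that allow smooth cutoffs and whose cohomology still returns $(H,A)$. For this we combine $\bar\partial$ with the Koszul differential of $z-A$.

**Definition 7.1.** Let $W\subset\mathbb C^n$ be bounded and open. For $u\in L^2(W;H)\otimes\Lambda[d\bar z_1,\dots,d\bar z_n,e_1,\dots,e_n]$ (exterior algebra on $2n$ generators, Bochner $L^2$) put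
$$\bar\partial u=\sum_jd\bar z_j\wedge\partial_{\bar z_j}u\ \text{ (distributions)},\qquad \delta u=\sum_ie_i\wedge(z_i-A_i)u,\qquad d=\bar\partial+\delta .$$
$T^m(W)$, $0\le m\le 2n$, is the space of such $u$ of total degree $m$ with $\bar\partial u\in L^2$, with the graph norm $(\|u\|^2+\|\bar\partial u\|^2)^{1/2}$. We write $T^m(W;H)$ when the coefficient space matters.

The generators $d\bar z_j$ and $e_i$ anticommute and $z_i-A_i$ commutes with $\partial_{\bar z_j}$, so $\bar\partial\delta+\delta\bar\partial=0$. Since also $\bar\partial^2=0$ and $\delta^2=0$, we get $d^2=0$. If $u_k\to u$ and $\bar\partial u_k\to g$ in $L^2$, then $\bar\partial u=g$, so $T^m(W)$ is complete. If $u\in T^m(W)$, then $du\in L^2$ because $W$ is bounded, and $\bar\partial du=-\delta\bar\partial u\in L^2$. So $d:T^m(W)\to T^{m+1}(W)$ is bounded. Multiplication by $z_i$ is bounded on $T^m(W)$ and commutes with $d$, because $z_i$ is holomorphic. Finally $u\mapsto(u,\bar\partial u)$ embeds $T^m(W)$ in finitely many copies of $L^2(W)\otimes H$, so its dimension is at most $\max(\aleph_0,\dim H)$.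

*Example.* Let $n=1$, $H=\mathbb C$, $A=a$ and $W$ a disc containing $a$. Elements of $T^0,T^1,T^2$ are $f$, $g\,d\bar z+k\,e$ and $l\,d\bar z\wedge e$, with
$$df=\partial_{\bar z}f\,d\bar z+(z-a)f\,e,\qquad d(g\,d\bar z+k\,e)=\bigl(\partial_{\bar z}k-(z-a)g\bigr)d\bar z\wedge e .$$
If $df=0$ then $f=0$. On a disc every $L^2$ function is $\partial_{\bar z}$ of an $L^2$ function (Cauchy transform). So $T^1\to T^2$ is onto, and in a closed $g\,d\bar z+k\,e$ we may subtract $df$ with $\partial_{\bar z}f=g$ and assume $g=0$. Then $k$ is holomorphic. It remains to divide by the $(z-a)f$ with $f$ holomorphic, and $k\mapsto k(a)$ identifies the cohomology in degree $1$ with $\mathbb C$. Multiplication by $z$ acts on it as $a$. This is the result that Section 9 proves in general.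

**Multipliers.** This paragraph fixes signs. An operator $a\in L(H\otimes\Lambda[e])$ of parity $|a|$ is extended by $a(d\bar z_I\wedge x)=(-1)^{|a||I|}d\bar z_I\wedge ax$. The extension is multiplicative, and it agrees with the way $e_i\wedge$ was used in $\delta$. Let $F$ be a smooth function on a neighborhood of $\overline W$, of homogeneous parity, with values in the algebra generated by such $a$ and the $d\bar z_j\wedge$ (which are odd). Then $d\bar z_jF=(-1)^{|F|}F\,d\bar z_j$, and
$$\bar\partial(Fu)=(\bar\partial F)u+(-1)^{|F|}F\,\bar\partial u,\qquad \bar\partial F:=\sum_jd\bar z_j\,\partial_{\bar z_j}F. \tag{3}$$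
For smooth $u$ this is the Leibniz rule. In general, on a relatively compact open subset of $W$ the mollifications $u_\varepsilon$ satisfy $u_\varepsilon\to u$ and $\bar\partial u_\varepsilon=(\bar\partial u)_\varepsilon\to\bar\partial u$ in $L^2$, and (3) passes to the limit. So multiplication by $F$ is bounded on $\bigoplus_mT^m(W)$, and it commutes with the $z_i$. We call such $F$ smooth multipliers.

**Lemma 7.2 (spectra on $T^m(W)$).** If $f=(f_1,\dots,f_n)$ are smooth scalar functions near $\overline W$, multiplication by $f$ on $T^m(W)$ has spectrum in $f(\overline W)$. In particular the spectrum of $z$ on $T^m(W)$ lies in $\overline W$.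

*Proof.* For $\lambda\notin f(\overline W)$ the functions $b_i=\overline{(f_i-\lambda_i)}/|f-\lambda|^2$ are smooth near $\overline W$, and $\sum_i(f_i-\lambda_i)b_i=1$. Apply Lemma 2.2. $\square$

The tuple $A$ enters only through $d$; the modules $(T^m(W),z)$ carry no other trace of it.

## 8. Only a neighborhood of the spectrum matters

This section shows that the complex is exact away from $\sigma(A)$, and that its cohomology is the same for all domains around $\sigma(A)$.

**Lemma 8.1.** On $\mathbb C^n\setminus\sigma(A)$ there is a smooth multiplier $h'$ of total degree $-1$ with $dh'+h'd=1$. In particular $T^\bullet(W)$ is exact if $\overline W\cap\sigma(A)=\emptyset$.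

*Proof.* Off $\sigma(A)$ put $\delta(z)=D_{z-A}$ and $h=\Delta_{z-A}^{-1}\delta^*$. (Invertibility of $z-A$ and of $A-z$ is the same, as $D$ only changes sign.) By Lemma 2.1, $h$ is a smooth odd function with $\delta h+h\delta=1$. By (3), $\bar\partial(hu)=(\bar\partial h)u-h\bar\partial u$, so the operator $u\mapsto\bar\partial(hu)+h(\bar\partial u)$ is multiplication by the even function $N=\sum_jd\bar z_j\,\partial_{\bar z_j}h$. Hence
$$dh+hd=1+N .$$
$N$ has total degree $0$ and raises the $d\bar z$-degree by $1$, so $N^{n+1}=0$, and $(1+N)^{-1}=\sum_{k\le n}(-N)^k$ is a smooth multiplier. Since $1+N=dh+hd$ commutes with $d$ (both products equal $dhd$), so does $(1+N)^{-1}$. With $h'=h(1+N)^{-1}$ we get $dh'+h'd=(dh+hd)(1+N)^{-1}=1$. If $\overline W$ misses $\sigma(A)$, then $h'$ is bounded on $T^\bullet(W)$, and $du=0$ gives $u=d(h'u)$. $\square$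

**Choice of domains.** Let $\Omega\ne\emptyset$ be open with $\sigma(A)\subset\Omega$ and $\overline\Omega\subset V$ compact. Let $P=\{|z_i|<\rho\ \forall i\}$ with $\overline\Omega\subset P$ and $\rho>\max_i\|A_i\|$. The polydisc $P$ is not required to lie in $V$.

**Lemma 8.2.** Restriction $j:T^\bullet(P)\to T^\bullet(\Omega)$ induces isomorphisms in cohomology.

*Proof.* Choose $\chi\in C_c^\infty(\Omega)$ equal to $1$ near $\sigma(A)$, put $\psi=1-\chi$ and $k=\psi h'$. This is a smooth multiplier on $\mathbb C^n$, zero near $\sigma(A)$. Put $\theta=1-(dk+kd)$. Off $\sigma(A)$, $dk+kd=(\bar\partial\psi)h'+\psi(dh'+h'd)=(\bar\partial\psi)h'+\psi$; near $\sigma(A)$ it is $0$. So $\theta=\chi+(\bar\partial\chi)h'$ is a smooth multiplier supported in $\operatorname{supp}\chi$, a compact subset of $\Omega$, and it commutes with $d$. For $u\in T(\Omega)$ let $\tilde\theta u\in T(P)$ be $\theta u$ extended by $0$; this is a chain map $T(\Omega)\to T(P)$. Now $j\tilde\theta=\theta$ on $T(\Omega)$ and $\tilde\theta j=\theta$ on $T(P)$, and $\theta=1-(dk+kd)$ is homotopic to the identity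 on both. $\square$

## 9. The cohomology is $(H,A)$

**Proposition 9.1.** $H^m(T(P))=0$ for $m\neq n$, and $x\mapsto c(x):=x\,e_1\wedge\dots\wedge e_n$ (constant functions) induces a linear bijection $H\to H^n(T(P))$.

We use one cited result, the $L^2$ theorem of Hörmander (*An Introduction to Complex Analysis in Several Variables*, Thm 4.4.2, with weight $0$): on a bounded pseudoconvex $P$, every $\bar\partial$-closed $g\in L^2_{(0,q)}(P)$, $q\ge1$, equals $\bar\partial v$ for some $v\in L^2_{(0,q-1)}(P)$ with $\|v\|\le C_P\|g\|$. A polydisc is pseudoconvex.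

**Step 1: from $T(P)$ to holomorphic functions.** The aim is to replace $T(P)$ by $\mathcal K=\mathcal O^2(P;H)\otimes\Lambda[e]$, where $\mathcal O^2$ denotes square-integrable holomorphic functions. On scalar forms, taking the solution of minimal norm gives a bounded linear operator $S$. Expanding an $H$-valued form in an orthonormal basis of $H$, with square-summable and $\bar\partial$-closed coefficients, and applying $S$ to each coefficient, we get a bounded solution operator $S\otimes1$. So every $\bar\partial$-closed $u\in T(P)$ of pure $d\bar z$-degree $q\ge1$ is $\bar\partial v$ with $v\in T(P)$ of $d\bar z$-degree $q-1$, and of the same $e$-degree if $u$ has pure $e$-degree. In $d\bar z$-degree $0$ the kernel of $\bar\partial$ is $\mathcal K$, and $d=\delta$ on $\mathcal K$.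

Claim: if $u\in T^m(P)$ and $du\in\mathcal K$, there is $v\in T^{m-1}(P)$ with $u-dv\in\mathcal K$. Let $q$ be the highest $d\bar z$-degree occurring in $u$, with component $u_q$. If $q\ge1$, the component of $du$ of $d\bar z$-degree $q+1$ is $\bar\partial u_q$, since $\delta$ keeps the $d\bar z$-degree. It must vanish because $du\in\mathcal K$ has $d\bar z$-degree $0$. So $u_q=\bar\partial v$ as above. Then $u-dv=u-u_q-\delta v$ has $d\bar z$-degrees $\le q-1$, and $d(u-dv)=du$. Repeat until only $d\bar z$-degree $0$ remains. Then the component of $du$ of $d\bar z$-degree $1$ is $\bar\partial u=0$, so $u\in\mathcal K$.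

With $du=0$ the claim shows that $H^m(\mathcal K,\delta)\to H^m(T(P))$ is onto. If $w\in\mathcal K$ and $w=du$ with $u\in T(P)$, the claim gives $u'=u-dv\in\mathcal K$ with $\delta u'=w$; so the map is injective.

**Step 2: removing one operator from a Koszul complex.** This is pure algebra. Let $a_1,\dots,a_n$ be commuting linear maps on a vector space $X$ with $a_1$ injective. Write elements of the Koszul complex $K(a;X)$ as $u=u_0+e_1\wedge u_1$ with $u_0,u_1$ free of $e_1$, and let $D'$ be the Koszul differential of $a_2,\dots,a_n$. Then
$$Du=D'u_0+e_1\wedge(a_1u_0-D'u_1).$$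
So $u\mapsto u_1$ mod $a_1X$ is, up to the sign of the differential, a surjective chain map $K^m(a;X)\to K^{m-1}(a_2,\dots,a_n;X/a_1X)$. Its kernel is acyclic: if $u=u_0+e_1\wedge a_1w$ and $Du=0$, then $a_1u_0=D'a_1w=a_1D'w$, so $u_0=D'w$ and $u=D'w+e_1\wedge a_1w=Dw$, where $w$ lies in the kernel. The long exact sequence gives
$$H^m(K(a;X))\cong H^{m-1}(K(a_2,\dots,a_n;X/a_1X)),$$
and in degree $n$ the class of $x\,e_1\wedge\dots\wedge e_n$ goes to that of $\bar x\,e_2\wedge\dots\wedge e_n$.

**Step 3: evaluating one variable at $A_k$.** We apply Step 2 to $a_i=z_i-A_i$ on $\mathcal O^2(P;H)$, so we must compute quotients. Let $P_k$ be the polydisc of radius $\rho$ in the variables $z'=(z_{k+1},\dots,z_n)$, $X_k=\mathcal O^2(P_k;H)$ and $X_n=H$; so $X_0=\mathcal O^2(P;H)$. Fix $\max_i\|A_i\|<r<r'<\rho$ and define $\varepsilon_k:X_{k-1}\to X_k$ by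
$$\varepsilon_kf=\frac1{2\pi i}\oint_{|\zeta|=r'}(\zeta-A_k)^{-1}f(\zeta,z')\,d\zeta .$$
For $|\zeta|\le r'$, subharmonicity of $\|f(\cdot,z')\|^2$ on the disc of radius $\rho-r'$ about $\zeta$, integrated over $z'$, gives the slice bound
$$\|f(\zeta,\cdot)\|_{X_k}\le C\|f\|_{X_{k-1}}\qquad(|\zeta|\le r'). \tag{4}$$
So $\varepsilon_k$ is well defined and bounded. We show that
$$0\to X_{k-1}\xrightarrow{\ z_k-A_k\ }X_{k-1}\xrightarrow{\ \varepsilon_k\ }X_k\to0 \quad\text{is exact.}$$

Injectivity: if $(z_k-A_k)f=0$, then $f=0$ where $|z_k|>\|A_k\|$, so $f=0$ by the identity theorem. Surjectivity: if $g$ does not depend on $z_k$, then $\varepsilon_kg=g$, since $\frac1{2\pi i}\oint(\zeta-A_k)^{-1}d\zeta=1$. The composition is zero: $\varepsilon_k(z_k-A_k)f=\frac1{2\pi i}\oint f\,d\zeta=0$ by Cauchy.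

Exactness in the middle: let $\varepsilon_kf=0$ and put, for $|z_k|<r'$,
$$g=\frac1{2\pi i}\oint_{|\zeta|=r'}(\zeta-z_k)^{-1}(\zeta-A_k)^{-1}f(\zeta,z')\,d\zeta .$$
Writing $z_k-A_k=(\zeta-A_k)-(\zeta-z_k)$ we find
$$(z_k-A_k)g=\frac1{2\pi i}\oint(\zeta-z_k)^{-1}f\,d\zeta-\frac1{2\pi i}\oint(\zeta-A_k)^{-1}f\,d\zeta=f-\varepsilon_kf=f .$$
So $g=(z_k-A_k)^{-1}f$ for $\|A_k\|<|z_k|<r'$, and this formula extends $g$ holomorphically to $r'\le|z_k|<\rho$, still with $(z_k-A_k)g=f$. Over $|z_k|\ge r$, $g$ is in $L^2$ because the resolvent is bounded there. Over $|z_k|\le r$ it is in $L^2$ by the integral formula, where $|\zeta-z_k|\ge r'-r$, and (4). So $g\in X_{k-1}$.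

**Step 4: iteration.** For $l>k$, $\varepsilon_k$ intertwines $z_l-A_l$ on $X_{k-1}$ and on $X_k$. So Step 3 identifies $X_{k-1}/(z_k-A_k)X_{k-1}$ with $X_k$, together with the remaining operators. Step 2, applied $n$ times, gives
$$H^m(\mathcal K,\delta)\cong H^{m-1}\bigl(K(z_2-A_2,\dots;X_1)\bigr)\cong\dots,$$
which is $0$ for $m\ne n$. For $m=n$ it is the space $\mathcal O^2(P;H)/\sum_i(z_i-A_i)\mathcal O^2(P;H)$, mapped isomorphically onto $H$ by $\varepsilon_n\cdots\varepsilon_1$. This map sends the constant $x$ to $x$. So the constants give a bijection of $H$ onto $H^n(\mathcal K,\delta)$. With Step 1 this proves Proposition 9.1. $\square$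

**Proposition 9.2.** Let $Z^m,B^m\subset T^m(\Omega)$ be the kernel and image of $d$. All $Z^m,B^m$ are closed and invariant under $z$; $Z^m=B^m$ for $m\ne n$; and $c$ induces a similarity $\bar c$ between $(H,A)$ and $(Z^n/B^n,z)$.

*Proof.* We have $dc(x)=0$, and restriction $j$ maps constants to constants. So Lemma 8.2 and Proposition 9.1 give $Z^m=B^m$ for $m\ne n$ and $Z^n=B^n\oplus c(H)$ algebraically, with $c$ injective. The $Z^m$ are closed as kernels. Since $\|c(x)\|^2=\operatorname{vol}(\Omega)\|x\|^2$, $c(H)$ is closed. The map
$$T^{n-1}/Z^{n-1}\oplus c(H)\to Z^n,\qquad([v],y)\mapsto dv+y,$$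
is a bounded bijection of Hilbert spaces, so it is a homeomorphism, and the image $B^n$ of the first summand is closed. Invariance holds because $z_i$ commutes with $d$. Then $\bar c:H\to Z^n/B^n$ is a bounded bijection, and
$$z_ic(x)-c(A_ix)=(z_i-A_i)x\,e_1\wedge\dots\wedge e_n=\pm d\bigl(x\,e_1\wedge\dots\widehat{e_i}\dots\wedge e_n\bigr)\in B^n,$$
because in $\delta(x\,e_1\wedge\dots\widehat{e_i}\dots\wedge e_n)$ only the term with $e_i$ survives. So $\bar c$ intertwines $A$ and $z$. $\square$

## 10. Cutting the domain into small boxes

Return to the conventions of Section 6: $V$ is connected and $\dim H=\kappa$ is infinite. Let $A\in I_V(H)$ and let $\Omega$ be as in Section 8. For open $W\subset\Omega$, $\overline W\subset V$ is compact, so by Lemma 7.2 $T^m(W)$ with multiplication by $z$ is a module, of dimension $\le\kappa$.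

**Proposition 10.1.** $[T^m(W)]=0$ for every $m$ and every open $W\subset\Omega$.

Choose $\eta>0$ such that all closed balls $\overline B(p,\eta)$, $p\in\overline\Omega$, lie in $V$.

**Step 1: small $W$.** If $W=\emptyset$ the claim is trivial. Let $W\neq\emptyset$, $\operatorname{diam}W<\eta$ and $p\in W$. Multiplication by $(1-s)z+sp$ on $T^m(W)$, $0\le s\le1$, is a norm-continuous path of commuting tuples. By Lemma 7.2 and convexity of the ball, the spectra lie in $\overline B(p,\eta)\subset V$. So $z$ is joined to the scalar $p$, and then to $\lambda_01$ along a path in $V$. Hence $T^m(W)\oplus\mathbf E\simeq\mathbf E$.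

**Step 2: a Mayer–Vietoris sequence.** This step cuts $W$ by overlapping half-spaces. Let $x$ be one of the $2n$ real coordinates of $\mathbb C^n=\mathbb R^{2n}$, $\alpha<\beta$, $W_1=W\cap\{x<\beta\}$ and $W_2=W\cap\{x>\alpha\}$. The sequence of modules
$$0\to T^m(W)\to T^m(W_1)\oplus T^m(W_2)\to T^m(W_1\cap W_2)\to0,$$
$$u\mapsto(u|_{W_1},u|_{W_2}),\qquad(v,w)\mapsto v-w,$$
is exact. At the first two places this holds because $W=W_1\cup W_2$ and $\bar\partial$ is local: $v$ and $w$ that agree on the overlap glue to one $u$, and $\bar\partial u\in L^2$ is glued from $\bar\partial v$ and $\bar\partial w$. For surjectivity take a smooth function $\vartheta$ of $x$ that is $0$ near $(-\infty,\alpha]$ and $1$ near $[\beta,\infty)$. Given $u\in T^m(W_1\cap W_2)$, put $v=\vartheta u$ on $W_1$ and $w=-(1-\vartheta)u$ on $W_2$, extended by $0$. Near $\{x\le\alpha\}$ the form $\vartheta u$ vanishes, and near $\{x\ge\beta\}$ the form $(1-\vartheta)u$ vanishes, so the extensions create no new derivative; thus $v\in T^m(W_1)$ and $w\in T^m(W_2)$, and $v-w=u$. By (2),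
$$[T^m(W_1)]+[T^m(W_2)]=[T^m(W)]+[T^m(W_1\cap W_2)]. \tag{5}$$

**Step 3: induction over coordinates.** Let $\ell>0$ with $\sqrt{2n}\,\ell<\eta$, and let $x_1,\dots,x_{2n}$ be the real coordinates. Let $(\mathrm P_k)$ be the statement that $[T^m(W)]=0$ for all $m$ and all open $W\subset\Omega$ such that for each $l>k$ the set $x_l(W)$ lies in an interval of length $\le\ell$. Under the hypothesis of $(\mathrm P_0)$, $\operatorname{diam}W\le\sqrt{2n}\,\ell<\eta$, so $(\mathrm P_0)$ is Step 1.

Assume $(\mathrm P_{k-1})$, and let $W$ be as in $(\mathrm P_k)$. Since $\Omega$ is bounded, $x_k(W)\subset(a,a+(r+1)\ell/2)$ for some $a$ and some integer $r\ge1$. Induct on $r$. If $r=1$, the interval has length $\ell$, and $(\mathrm P_{k-1})$ applies. If $r\ge2$, use Step 2 with $x=x_k$, $\alpha=a+\ell/2$, $\beta=a+\ell$. On $W_1$ the coordinate $x_k$ lies in $(a,a+\ell)$, and on $W_1\cap W_2$ in $(a+\ell/2,a+\ell)$, so $(\mathrm P_{k-1})$ applies to both. On $W_2$ it lies in $(a+\ell/2,\,a+\ell/2+r\ell/2)$, which is the case $r-1$. So (5) reads $0+0=[T^m(W)]+0$, and $[T^m(W)]=0$ since $0$ is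 the identity. $(\mathrm P_{2n})$ is the proposition. $\square$

## 11. The stable class of every tuple is zero

**Proposition 11.1.** Let $V$ be connected and $\dim H=\kappa$ infinite. Then $[A]=0$ for every $A\in I_V(H)$.

*Proof.* Write $T^m=T^m(\Omega)$ and use $Z^m,B^m$ from Proposition 9.2. By Proposition 10.1, $[T^m]=0$. We climb from degree $0$ and descend from degree $2n$, and the two meet in degree $n$.

**Step 1: upward.** For $m<n$ we have $Z^m=B^m$, so $0\to B^m\to T^m\xrightarrow{d}B^{m+1}\to0$ is exact, with maps commuting with $z$, and $B^0=0$. By Lemma 5.2 and induction, each $B^m$ with $m\le n$ is a module. By (2), $0=[T^m]=[B^m]+[B^{m+1}]$. Starting from $[B^0]=0$ we get successively $[B^1]=\dots=[B^n]=0$.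

**Step 2: downward.** For $n\le m<2n$ we have $B^{m+1}=Z^{m+1}$, so $0\to Z^m\to T^m\xrightarrow{d}Z^{m+1}\to0$ is exact, and $Z^{2n}=T^{2n}$. Descending from $m=2n-1$, each $Z^m$ with $m\ge n$ is a module, and $0=[Z^m]+[Z^{m+1}]$ gives $[Z^{2n}]=\dots=[Z^n]=0$.

**Step 3: degree $n$.** The sequence $0\to B^n\to Z^n\to Z^n/B^n\to0$ is exact, and $Z^n/B^n$ is similar to $(H,A)$. So $0=[Z^n]=[B^n]+[A]=[A]$. $\square$

Without cancellation, $0=p+q$ alone says nothing about $p$. It is used only when one of the two terms is already known to be $0$.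

## 12. Every tuple absorbs a scalar of full size

We now know $A\oplus\mathbf E\simeq\mathbf E$, and must get rid of the summand $\mathbf E$. The idea is to produce many approximate joint eigenvectors of $A$ and to turn "approximately" into a path. We use Voiculescu's theorem (Rev. Roumaine Math. Pures Appl. 21 (1976); Arveson, Duke Math. J. 44 (1977)): let $H$ be separable and infinite dimensional, $\mathcal A\subset L(H)$ a separable unital C*-algebra containing $1_H$, and $\tau$ a unital representation of $\mathcal A$ on a separable space $L$ annihilating $\mathcal A\cap K(H)$, where $K(H)$ is the ideal of compact operators. Then there is a unitary $W:H\oplus L\to H$ with $aW-W(a\oplus\tau(a))$ compact for all $a\in\mathcal A$.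

**Lemma 12.1.** Let $\mathcal Q\ne0$ be a separable unital C*-algebra and $a_1,\dots,a_n\in\mathcal Q$ commuting. There are a unital representation $\rho$ on a separable space, a unit vector $\xi$ and $\lambda\in\mathbb C^n$ with $\rho(a_i)\xi=\lambda_i\xi$ for all $i$.

*Proof.* By induction on $j$ we find a unital representation $\rho$ and $\lambda_1,\dots,\lambda_j$ such that $K_j=\{x:\rho(a_i)x=\lambda_ix,\ i\le j\}\neq0$. For $j=0$ take any nonzero unital representation. Given $K_j\neq0$, this closed subspace is invariant under $\rho(a_{j+1})$ by commutativity. Pick $\lambda_{j+1}$ in the boundary of the spectrum of $\rho(a_{j+1})|_{K_j}$. A boundary point of the spectrum is an approximate eigenvalue, so there are unit vectors $x_k\in K_j$ with $(\rho(a_{j+1})-\lambda_{j+1})x_k\to0$. Let $\varphi$ be a weak* limit point of the vector states of the $x_k$. It is a state with $\varphi((a_i-\lambda_i)^*(a_i-\lambda_i))=0$ for $i\le j+1$. In its GNS representation the cyclic vector is therefore a joint eigenvector for $a_1,\dots,a_{j+1}$. The GNS space of a state on a separable algebra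 is separable, so the last representation, $j=n\ge 1$, is as required. $\square$

**Proposition 12.2.** Let $V$ be connected and $\dim H=\kappa$ infinite. Then $A\simeq A\oplus\mathbf E$ for every $A\in I_V(H)$.

*Proof.* **Step 1: separable pieces.** Voiculescu's theorem needs separable spaces. The algebra $C^*(1,A)$ is separable, so $H$ is an orthogonal sum of separable reducing cyclic subspaces. If $\kappa=\aleph_0$, let $J$ be a singleton and $H_j=H$. If $\kappa>\aleph_0$, there are $\kappa$ nonzero cyclic summands, since fewer would give dimension less than $\kappa$; partition them into $\kappa$ countably infinite families and sum over each family. So $H=\bigoplus_{j\in J}H_j$ with $H_j$ reducing, separable and infinite dimensional, and $|J|\aleph_0=\kappa$. Put $A_j=A|_{H_j}$ and $\mathcal A_j=C^*(1,A_j)\subset L(H_j)$.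

**Step 2: a tuple $R$ with exact joint eigenvectors.** Apply Lemma 12.1 to the image of $\mathcal A_j$ in the Calkin algebra of $H_j$, which is nonzero because $\dim H_j=\infty$. It gives a unital representation $\rho_j$ of $\mathcal A_j$ on a separable $L_j$, annihilating $\mathcal A_j\cap K(H_j)$, and a unit vector $\xi_j$ with $\rho_j(A_{j,i})\xi_j=\lambda_i^{(j)}\xi_j$. Put $\rho_j^\infty=\rho_j\otimes1_{\ell^2}$ on $L_j\otimes\ell^2$, $L=\bigoplus_jL_j\otimes\ell^2$ and $R=\bigoplus_j\rho_j^\infty(A_j)$. If $\Delta_{A-\lambda}\ge c>0$, then $\Delta_{A_j-\lambda}\ge c$ since $H_j$ reduces, then $\Delta_{\rho_j^\infty(A_j)-\lambda}\ge c$ by Lemma 2.1(3), and so $\Delta_{R-\lambda}\ge c$. Hence $\sigma(R)\subset\sigma(A)\subset V$.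

**Step 3: asymptotic intertwiners.** We construct isometries $L\to H$ that intertwine $R$ and $A$ better and better. Fix $j$ and apply Voiculescu's theorem to $\tau=\bigoplus_{m\ge1}\rho_j^\infty$, getting $W$. Let $V'_m$ be the restriction of $W$ to the $m$-th copy of $L_j\otimes\ell^2$. The $V'_m$ are isometries with mutually orthogonal ranges. For $a\in\mathcal A_j$, $aV'_m-V'_m\rho_j^\infty(a)$ is the restriction of a fixed compact operator $k_a$ to the $m$-th of mutually orthogonal subspaces. If $p_m$ is the projection onto it, then $p_m\to0$ strongly, so $p_mk_a^*\to0$ in norm and $\|k_ap_m\|\to0$. Passing to a subsequence, we get isometries $V_{k,j}:L_j\otimes\ell^2\to H_j$, $k=0,1,\dots$, with mutually orthogonal ranges and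
$$\|aV_{k,j}-V_{k,j}\rho_j^\infty(a)\|\le2^{-k}\qquad(a\in\{A_{j,i},A_{j,i}^*:1\le i\le n\}).$$
Put $V_k=\bigoplus_jV_{k,j}:L\to H$, and for $t=k+\theta$ with $0\le\theta\le1$
$$V_t=\cos(\tfrac{\pi\theta}2)V_k+\sin(\tfrac{\pi\theta}2)V_{k+1}.$$
As $V_k^*V_{k+1}=0$, we have $V_t^*V_t=1$, so each $V_t$ is an isometry, and $t\mapsto V_t$ is norm continuous. Writing $r(A_i)=R_i$ and $r(A_i^*)=R_i^*$,
$$\|aV_t-V_tr(a)\|\le\varepsilon_t:=2^{1-\lfloor t\rfloor}\to0\qquad(a\in\{A_i,A_i^*\}). \tag{6}$$

**Step 4: the path from $A\oplus R$ to $A$.** We make room for $R$ inside the range of $V_t$. Let $s_1,s_2$ be isometries on $\ell^2$ with $s_1s_1^*+s_2s_2^*=1$, and let $S_i$ act as $1\otimes s_i$ on $L=(\bigoplus_jL_j)\otimes\ell^2$. Then $S_1,S_2$ commute with all $r(a)$. Define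
$$U_t:H\oplus L\to H,\qquad U_t(x,y)=(1-V_tV_t^*)x+V_tS_1V_t^*x+V_tS_2y .$$
Since $H=(1-V_tV_t^*)H\oplus V_tS_1L\oplus V_tS_2L$ orthogonally, and the three terms map $(1-V_tV_t^*)H$, $V_tV_t^*H$ and $L$ isometrically onto these three subspaces, $U_t$ is unitary. It is norm continuous in $t$.

Let $a=A_i$. By (6) for $a^*$, $V_t^*a-r(a)V_t^*=(a^*V_t-V_tr(a^*))^*$ has norm $\le\varepsilon_t$. Hence
$$[a,V_tV_t^*]=(aV_t-V_tr(a))V_t^*+V_t(r(a)V_t^*-V_t^*a)$$
has norm $\le2\varepsilon_t$. Since $r(a)S_l=S_lr(a)$,
$$aV_tS_1V_t^*-V_tS_1V_t^*a=(aV_t-V_tr(a))S_1V_t^*+V_tS_1(r(a)V_t^*-V_t^*a)$$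
has norm $\le2\varepsilon_t$, and $aV_tS_2-V_tS_2r(a)=(aV_t-V_tr(a))S_2$ has norm $\le\varepsilon_t$. Altogether $\|A_iU_t-U_t(A_i\oplus R_i)\|\le5\varepsilon_t\to0$, so $U_t(A\oplus R)U_t^*\to A$ in norm as $t\to\infty$. All these tuples have spectrum $\sigma(A)\cup\sigma(R)\subset V$, and $A\in I_V(H)$. So this is a path in $I_V(H)$, parametrized by $[0,\infty]$, and
$$A\simeq A\oplus R .$$

**Step 5: splitting $\mathbf E$ off $R$.** $\Xi=\bigoplus_j\xi_j\otimes\ell^2$ is a closed $R$-invariant subspace of dimension $|J|\aleph_0=\kappa$, on which $R$ is diagonal with entries $\lambda^{(j)}$. As $\lambda^{(j)}$ is a joint eigenvalue of $R$, $\lambda^{(j)}\in\sigma(R)\subset\sigma(A)$, a compact subset of $V$. So $\sigma(R|_\Xi)\subset\sigma(A)\subset V$ by Lemma 2.1(4). By Lemma 5.2 the quotient $Y=L/\Xi$ is a module, and $R\simeq R|_\Xi\oplus Y$ by Lemma 5.4. By Lemma 3.1 with $C=\sigma(A)$, $R|_\Xi$ is joined to $\lambda_01$ in $I_V(\Xi)$. So $R\simeq\mathbf E\oplus Y$ and $A\simeq A\oplus\mathbf E\oplus Y$. Finally, by $\mathbf E\oplus\mathbf E\cong\mathbf E$,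
$$A\oplus\mathbf E\simeq A\oplus\mathbf E\oplus Y\oplus\mathbf E\cong A\oplus\mathbf E\oplus Y\simeq A .\qquad\square$$

## 13. Arcwise connectedness of $I_V(H)$ for connected $V$

*Proof of Theorem 2.* If $\dim H<\infty$, this is Proposition 3.2. If $\dim H=\kappa$ is infinite and $A\in I_V(H)$, Propositions 12.2 and 11.1 give
$$A\simeq A\oplus\mathbf E\simeq\mathbf E .$$
Any unitary may be used in the definition of $\simeq$, so $A$ is joined in $I_V(H)$ to the scalar tuple $\lambda_01$. As $A$ was arbitrary, $I_V(H)$ is arcwise connected. $\square$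

*Proof of Theorem 1.* A commuting tuple is invertible iff $0\notin\sigma(A)$, so $I(H)=I_V(H)$ with $V=\mathbb C^n\setminus\{0\}$, which is open, nonempty and connected for every $n\ge1$. Apply Theorem 2. $\square$

## 14. Several components: dimensions classify the arc components

Now let $V$ be open and nonempty, $H$ arbitrary, $A\in I_V(H)$ and $\Omega$ as in Section 8. Put $\Omega_c=\Omega\cap V_c$. Since $\overline\Omega$ is compact and covered by the disjoint open sets $V_c$, only finitely many $\Omega_c$ are nonempty. Each $V_c$ is relatively closed in $V$, and $\overline{\Omega_c}\subset\overline\Omega\subset V$, so $\overline{\Omega_c}\subset V_c$. These closures are compact and disjoint. Because $\Omega$ is the disjoint union of the open sets $\Omega_c$, $T^\bullet(\Omega)=\bigoplus_cT^\bullet(\Omega_c)$ as complexes with $z$-action. By Proposition 9.2 every $T^\bullet(\Omega_c)$ has closed ranges and cohomology only in degree $n$.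

For example, if $n=1$, $H=\mathbb C^2$ and $V$ is the union of two disjoint discs, then $d$ counts the eigenvalues in each disc with algebraic multiplicity, and the admissible $d$ are $(2,0),(1,1),(0,2)$.

*Proof of Theorem 3.* **Step 1: existence of the decomposition.** We transport the splitting of the cohomology to $H$. Via $\bar c$, the splitting $Z^n/B^n=\bigoplus_cZ^n(\Omega_c)/B^n(\Omega_c)$ gives $H=\bigoplus_cH_c$ with $H_c$ closed and $A$-invariant, and $A|_{H_c}$ similar to $z$ on $Z^n(\Omega_c)/B^n(\Omega_c)$. By Lemma 7.2, $z$ on $T^m(\Omega_c)$ has spectrum in $\overline{\Omega_c}\subset V_c$. The exact sequences in the proof of Proposition 11.1, with $\Omega_c$ in place of $\Omega$, and Lemma 5.2, with $V_c$ in place of $V$, show in turn that the spectra of $z$ on $B^m(\Omega_c)$ ($m\le n$), on $Z^m(\Omega_c)$ ($m\ge n$) and on $Z^n(\Omega_c)/B^n(\Omega_c)$ lie in $V_c$. So $\sigma(A|_{H_c})\subset V_c$.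

**Step 2: no intertwiners between different components.** This is what uniqueness needs. Let $f:X\to Y$ be a bounded intertwiner of commuting tuples with $\sigma(X)\subset V_c$, $\sigma(Y)\subset V_{c'}$, $c\ne c'$. We claim $f=0$. Choose a nonempty open $\Omega\supset\sigma(X)\cup\sigma(Y)$ with $\overline\Omega\subset V_c\cup V_{c'}$ compact. Applying $f$ to coefficients gives a chain map $T(\Omega;X)\to T(\Omega;Y)$, since $f$ intertwines the tuples. It respects the splitting into $\Omega_c$ and $\Omega_{c'}$, and in cohomology $f_*\bar c=\bar cf$. By Lemma 8.1, $T(\Omega_{c'};X)$ and $T(\Omega_c;Y)$ are exact. So on each of the two parts the source or the target of $f_*$ on $H^n$ is zero, and $f_*=0$. Hence $\bar cf=0$, and $f=0$ because $\bar c$ is injective.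

**Step 3: uniqueness.** Let $H=\bigoplus_cH'_c$ be another decomposition as in the theorem. The projection $H\to H_{c'}$ along the first decomposition is bounded and commutes with $A$. For $c\ne c'$ the composition $H'_c\to H\to H_{c'}$ is a bounded intertwiner, so it vanishes by Step 2. Hence $H'_c\subset H_c$ for all $c$. If $x\in H_c$, write $x=\sum_{c'}x'_{c'}$ with $x'_{c'}\in H'_{c'}\subset H_{c'}$; directness of the first sum gives $x=x'_c\in H'_c$. So $H'_c=H_c$.

**Step 4: one domain for all nearby tuples.** Fix $A_0\in I_V(H)$, $\Omega$ as in Section 8 for $A_0$, and $P$ with $\rho>\max_i\|A_{0,i}\|$. For commuting $A$ near $A_0$ we have $\max_i\|A_i\|<\rho$. Also $\sigma(A)\subset\Omega$: on the compact set $\overline P\setminus\Omega$ the operators $\Delta_{A_0-\lambda}$ are uniformly bounded below and $\Delta_{A-\lambda}$ is uniformly close to them, while points outside $\overline P$ are not in $\sigma(A)$ by Lemma 2.2. So Step 1 with the same $\Omega$ and Step 3 give, for all such $A$ and all $c$,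
$$d_c(A)=\dim H^n(T(\Omega_c),d_A),\qquad d_A=\bar\partial+\delta_A ,$$
which is $0$ if $\Omega_c=\emptyset$. On the fixed Hilbert spaces $T^m(\Omega_c)$ the operator $d_A$ depends norm-continuously on $A$, since $(d_A-d_{A'})u=-\sum_ie_i\wedge(A_i-A_i')u$.

**Step 5: $d$ is locally constant.** We express $d_c(A)$ as the dimension of the kernel of a surjection. Let $T^+$ be the sum of the $T^m(\Omega_c)$ with $m\equiv n$ mod $2$ and $T^-$ the sum of the others. In the degrees of $T^-$ there is no cohomology and ranges are closed. So, as in Lemma 2.1, $d_A^*d_A$ is bounded below on $(\ker d_A)^\perp\cap T^-$, and $d_Ad_A^*$ is bounded below on $\ker d_A\cap T^-=\operatorname{ran}d_A\cap T^-$; hence $d_Ad_A^*+d_A^*d_A$ is invertible on $T^-$. It equals $G_AG_A^*$ for $G_A=d_A+d_A^*:T^+\to T^-$, because $d_A^2=0$. So $G_A$ is surjective. Since $\langle d_Au,d_A^*u\rangle=\langle d_A^2u,u\rangle=0$, the kernel of $G_A$ is $\ker d_A\cap\ker d_A^*$ in $T^+$, the orthogonal complement of the range of $d_A$ in its kernel. This is isomorphic to $H^n(T(\Omega_c),d_A)$, the only cohomology in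 $T^+$.

Let $Q$ be a bounded right inverse of $G_{A_0}$. For $A$ near $A_0$ the operator $G_AQ$ is invertible. Put $M_A=Q(G_AQ)^{-1}G_A$. Then $M_A^2=M_A$. Moreover $G_AM_A=G_A$, so $\ker M_A=\ker G_A$. So $1-M_A$ is an idempotent with range $\ker G_A$, depending norm-continuously on $A$. For nearby idempotents $E,F$ the operator $g=FE+(1-F)(1-E)$ is close to $1$, hence invertible, and $gE=FE=Fg$; so $g$ maps $\operatorname{ran}E$ onto $\operatorname{ran}F$. Therefore $\dim\ker G_A$ is locally constant. Only finitely many $c$ have $\Omega_c\neq\emptyset$, so $d$ is locally constant, and hence constant along arcs.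

**Step 6: equal $d$ implies joined.** Let $d(A)=d(B)$. The map $H=\bigoplus_cH_c\to\bigoplus_cK_c$ onto the orthogonal sum with $K_c=H_c$ is bounded and invertible. So by Lemma 5.3, $A\simeq\bigoplus_cA_c$ with $A_c=A|_{H_c}\in I_{V_c}(K_c)$, $\dim K_c=d_c$, a finite sum. By Theorem 2 for the connected open sets $V_c$, $A_c$ is joined in $I_{V_c}(K_c)$ to a scalar $\lambda_c1$, where $\lambda_c\in V_c$ is fixed in advance. So $A\simeq\bigoplus_c\lambda_c1_{K_c}$. In the same way $B\simeq\bigoplus_c\lambda_c1_{K_c}$, because the dimensions $d_c$ agree. Hence $A\simeq B$, and since every unitary may be used, $A$ and $B$ are joined in $I_V(H)$.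

**Step 7: the arc components.** By Steps 5 and 6 they are exactly the nonempty level sets of the locally constant function $d$, so they are open. Every finitely supported cardinal-valued $d$ with $\sum_cd_c=\dim H$ occurs, for the tuple $\bigoplus_c\lambda_c1_{K_c}$ with $\dim K_c=d_c$. If $H\ne0$ and $V$ has two components, then placing all of $\dim H$ on one or on the other gives two different $d$; if $V$ has one component, there is only one $d$. So for $H\neq0$, $I_V(H)$ is arcwise connected iff $V$ is connected. $\square$
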